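# Beta invariants along a Higgs chain and a product of two Bergman fans

## 1. Two Bergman fans and the addition map

Let $E$ be a finite nonempty set with $n$ elements. Put $V=\mathbb R^E/\mathbb R\mathbf 1$ with lattice $L=\mathbb Z^E/\mathbb Z\mathbf 1$, and for $A\subseteq E$ let $e_A\in L$ be the image of $\sum_{i\in A}e_i$. Thus $e_E=0$ and $e_{E\setminus A}=-e_A$.

**Definition (Bergman fan).** Let $M$ be a loopless matroid on $E$ of rank $m\ge 1$. Its Bergman fan $\Sigma_M$ in $V$ consists of the cones $\mathrm{cone}(e_F:F\in\mathcal F)$, where $\mathcal F$ runs over the flags of nonempty proper flats of $M$. It is pure of dimension $m-1$.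

For $U_{n,n}$ every subset is a flat, and $\Sigma_{U_{n,n}}$ is the braid fan $\Sigma_E$; every $\Sigma_M$ is a subfan of it. For $U_{2,3}$ the nonempty proper flats are the three points, and the Bergman fan is a tripod: three rays $e_1,e_2,e_3$ in a plane, with $e_1+e_2+e_3=0$.

**Definition (Chow ring of a fan).** A fan is unimodular if the primitive generators $u_\rho$ of the rays of each cone are part of a lattice basis. For a unimodular fan $\Sigma$, $A(\Sigma)$ is the quotient of $\mathbb R[x_\rho:\rho\text{ a ray}]$ by the monomials $\prod x_{\rho}$ over sets of rays that do not span a cone, and by the elements $\sum_\rho\lambda(u_\rho)x_\rho$ for $\lambda$ linear. For a cone $\tau$, $x_\tau$ is the product of the $x_\rho$ over its rays. A function $\varphi$ that is linear on each cone gives the class $\sum_\rho\varphi(u_\rho)x_\rho\in A^1(\Sigma)$, which depends on $\varphi$ only modulo linear functions.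

The object of this lecture uses two matroids on the same set: $M$ loopless of rank $m$, and $N$ of rank $s$ without coloops, so that the dual $N^*$ is loopless, of rank $n-s$. Put $d=m-s$. In $V\times V$ take the product
$$|\Sigma_M|\times|\Sigma_{N^*}|,\qquad\text{of dimension } D=(m-1)+(n-s-1)=n+d-2,$$
and three convex piecewise linear functions, each well defined up to a linear function on $V\times V$:
$$-\min_i x_i,\qquad -\min_i y_i,\qquad -\min_i(x_i+y_i).$$
The third is pulled back along the addition map $a:V\times V\to V$, $a(x,y)=x+y$. Subdivide the product into a unimodular fan $\Sigma$ so finely that the three functions are linear on each cone. They then give classes $\alpha_1,\alpha_2,\gamma\in A^1(\Sigma)$. If $\deg$ denotes the functional on $A^D(\Sigma)$ with value $1$ on every $x_\tau$, $\dim\tau=D$ (we shall prove that it exists), we may look at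
$$\deg\big(\gamma^{n-1}\alpha_1^{i-1}\alpha_2^{d-i}\big),\qquad 1\le i\le d .$$

Here is what this is for. For a matroid quotient $M\to N$ there is a sequence $b_1,\dots,b_d$ of beta invariants, defined in Section 2, and we want $b_i^2\ge b_{i-1}b_{i+1}$. We shall prove that the degree above equals $b_i$. The factor $\gamma^{n-1}$ cuts out the antidiagonal $\{x+y=0\}$. Passing from $b_i$ to $b_{i+1}$ trades one $\alpha_2$ for one $\alpha_1$. On a fan with good Hodge-theoretic properties, such a trade between classes of convex functions obeys exactly the inequality we want, and a product of two Bergman fans has these properties.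

**Example 1.1 ($n=2$).** Let $M=U_{2,2}$ and $N=U_{0,2}$, so $N^*=U_{2,2}$, $d=2$, $D=2$. Identify $V$ with $\mathbb R$ by $x=x_1-x_2$. Modulo linear functions the three functions on $\mathbb R^2$ are $\max(0,x)$, $\max(0,y)$, $\max(0,x+y)$. They are linear on the cones of the unimodular fan with rays $\pm(1,0),\pm(0,1),\pm(1,-1)$. Evaluating on the rays,
$$\gamma=x_{(1,0)}+x_{(0,1)},\qquad \alpha_1=x_{(1,0)}+x_{(1,-1)} .$$
The linear function $x$ gives $x_{(1,0)}+x_{(1,-1)}=x_{(-1,0)}+x_{(-1,1)}$. Multiplying by $x_{(1,0)}$, which is adjacent to $(1,-1)$ but to neither ray on the right, we get $\deg x_{(1,0)}^2=-1$. Hence $\deg(\gamma\alpha_1)=-1+1+1+0=1$, and by symmetry $\deg(\gamma\alpha_2)=1$. We shall see that $b_1=b_2=1$ for this quotient.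

## 2. Quotients, Higgs factors, and the numbers $b_i$

**Definition (quotient).** For matroids $M,N$ on $E$, $N$ is a quotient of $M$, written $M\to N$, if every flat of $N$ is a flat of $M$; equivalently, $r_M(B)-r_M(A)\ge r_N(B)-r_N(A)$ for all $A\subseteq B\subseteq E$.

For example $U_{2,3}\to U_{1,3}$: the flats $\emptyset,E$ of $U_{1,3}$ are flats of $U_{2,3}$. Put $m=\operatorname{rk}M$, $s=\operatorname{rk}N$, $d=m-s$, and
$$\delta(A)=r_M(A)-r_N(A).$$
When one element is added to a set, the increments of $(r_M,r_N)$ are $(0,0)$, $(1,0)$ or $(1,1)$. So $\delta$ is nondecreasing, grows in steps of $0$ or $1$, and goes from $\delta(\emptyset)=0$ to $\delta(E)=d$.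

**Definition (Higgs factorization).** For $0\le i\le d$ let $M_i$ be the matroid on $E$ whose independent sets are the sets $I$ independent in $M$ with $|I|-r_N(I)\le d-i$.

Then $M_0=M$, $M_d=N$, and $M=M_0\to M_1\to\dots\to M_d=N$ is a chain of quotients of rank difference one (Lemma 3.1). For $U_{m,n}\to U_{m-d,n}$ one gets $M_i=U_{m-i,n}$.

A quotient $P\to Q$ of rank difference one determines a matroid on $E\sqcup\{p\}$ whose deletion of $p$ is $P$ and whose contraction by $p$ is $Q$. Let $\hat M_i$ be this matroid for $M_{i-1}\to M_i$: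
$$\hat M_i\setminus p=M_{i-1},\qquad \hat M_i/p=M_i .$$
For $U_{3,4}\to U_{2,4}$ it is $U_{3,5}$.

**Definition (beta invariant).** Crapo's beta invariant of a matroid $X$ on $S$ is $\beta(X)=(-1)^{\operatorname{rk}X}\sum_{A\subseteq S}(-1)^{|A|}\operatorname{rk}_X(A)$. It is a nonnegative integer.

For instance $\beta(U_{1,2})=-(0-1-1+1)=1$. We use Crapo's theorem: if $|S|\ge2$, then $\beta(X)>0$ if and only if $X$ is connected.

Put $b_i=\beta(\hat M_i)$ for $1\le i\le d$. The question, which comes from the list "Open Problems Session \1, Wednesday" (http://archytas.birs.ca/workshops/2023/23w5149/files/open_questions1.pdf), is this: walk from $M$ to $N$ along the canonical chain, record each step by the matroid $\hat M_i$, and measure each $\hat M_i$ by its beta invariant; is the resulting sequence log-concave for every quotient? (In that formulation the chain ends at $M_{r-1}=N$, so $r-1=d$.) For $d=0$ the sequence is empty, so we assume $d\ge 1$; then $E\neq\emptyset$.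

**Theorem 2.1.** Let $M\to N$ be a matroid quotient with $d\ge1$.

1. $b_i^2\ge b_{i-1}b_{i+1}$ for $1<i<d$.
2. Either all $b_i$ are $0$ or all $b_i$ are positive. They are all $0$ if and only if $M$ and $N$ have a common nonempty direct summand ($M=M'\oplus K$, $N=N'\oplus K$, with $K$ on a nonempty set).
3. The constant $1$ in (1) is optimal, for each $d\ge3$ and each $1<i<d$.
4. The Las Vergnas polynomial $t_{M\to N}(x,y,z)=\sum_{A\subseteq E}(x-1)^{s-r_N(A)}(y-1)^{|A|-r_M(A)}z^{d-\delta(A)}$ satisfies $t_{M\to N}(0,0,z)=(1+z)\sum_{i=1}^d b_iz^{i-1}$; hence its coefficients in $z$ are also log-concave.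

So the answer is yes. Part (1) occupies Sections 3 to 11; the other parts are in Section 12 and are not used in its proof.

## 3. An alternating sum for $b_i$ and first computations

**Lemma 3.1.** The $M_i$ are matroids, with $r_{M_i}=\min(r_M,\,r_N+d-i)=r_N+\min(\delta,d-i)$. For $a\le c\le b$ we have $M_a\to M_b$ and
$$\min(r_{M_a},\,r_{M_b}+b-c)=r_{M_c}. \tag{3.1}$$
That is, the Higgs factors of $M_a\to M_b$ are $M_a,M_{a+1},\dots,M_b$.

*Proof.* Put $c_i=d-i$ and $f=r_N+\min(\delta,c_i)$. A function on subsets with $f(\emptyset)=0$, with increments $0$ or $1$ when one element is added, and with the property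
$$f(A\cup a)=f(A\cup b)=f(A)\ \Longrightarrow\ f(A\cup\{a,b\})=f(A)$$
is the rank function of the matroid with independent sets $\{I:f(I)=|I|\}$. Clearly $f(\emptyset)=0$. The increment of $f$ is $0$ when that of $(r_M,r_N)$ is $(0,0)$, it is $1$ for $(1,1)$, and it is $0$ or $1$ for $(1,0)$. For the last property, if $\delta(A)\ge c_i$, then $f=r_N+c_i$ on all sets containing $A$, and the property holds for $r_N$. If $\delta(A)<c_i$, then $\delta\le c_i$ on $A,A\cup a,A\cup b$, so $f=r_M$ there. Hence $r_M(A\cup\{a,b\})=r_M(A)$, and as $f\le r_M$ we get $f(A\cup\{a,b\})\le f(A)$. So $f$ is a matroid rank function. Finally $f(I)=|I|$ means $r_M(I)=|I|$ and $|I|\le r_N(I)+d-i$, which is the definition of independence in $M_i$.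

The difference $r_{M_a}-r_{M_b}=\min(\delta,d-a)-\min(\delta,d-b)$ is nondecreasing in $\delta$, so $M_a\to M_b$ is a quotient. The left side of (3.1) is $r_N+\min(\delta,\,d-a,\,\delta+b-c,\,d-c)=r_N+\min(\delta,d-c)$. $\square$

In particular $\operatorname{rk}M_i=m-i$, and
$$r_{M_{i-1}}-r_{M_i}=[\delta\ge d-i+1]. \tag{3.2}$$

**Lemma 3.2.** For $1\le i\le d$,
$$b_i=(-1)^{m-i+1}\sum_{A:\ \delta(A)\ge d-i+1}(-1)^{|A|}. \tag{3.3}$$

*Proof.* Deletion and contraction of $p$ in $\hat M_i$ have different ranks, so $p$ is neither a loop nor a coloop. Hence $\operatorname{rk}\hat M_i=m-i+1$ and, for $A\subseteq E$, the rank function $\hat r$ of $\hat M_i$ satisfies $\hat r(A)=r_{M_{i-1}}(A)$ and $\hat r(A\cup p)=r_{M_i}(A)+1$. Therefore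
$$b_i=(-1)^{m-i+1}\sum_{A\subseteq E}(-1)^{|A|}\big(r_{M_{i-1}}(A)-r_{M_i}(A)-1\big).$$
Use $\sum_A(-1)^{|A|}=0$ and (3.2). $\square$

**Trivial cases.** If $e$ is a loop of $M$ (hence of $N$) or a coloop of $N$ (hence of $M$), then $\delta(A\cup e)=\delta(A)$ for all $A$. Pairing $A$ with $A\triangle\{e\}$ in (3.3) gives $b_i=0$ for all $i$.

**Uniform matroids.** For $U_{m,n}\to U_{m-d,n}$ and $1\le j\le d$, $\delta(A)\ge j$ if and only if $|A|\ge m-d+j$. With $\sum_{k\ge k_0}(-1)^k\binom nk=(-1)^{k_0}\binom{n-1}{k_0-1}$ for $k_0\ge 1$, formula (3.3) gives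
$$b_i=\binom{n-1}{m-i}. \tag{3.4}$$
The sequence is a stretch of a row of Pascal's triangle, which is log-concave. For $U_{2,2}\to U_{0,2}$ we get $1,1$, as promised in Example 1.1.

**Rank zero target.** If $N=U_{0,n}$, then $\delta=r_M$ and $d=m$. For the graphic matroid of $K_4$ ($m=3$, $n=6$): the spanning sets are the $16$ trees, all $15$ four-element sets, $6$ five-element sets and $E$, so $b_1=-(-16+15-6+1)=6$. The sets of rank at most $1$ contribute $1-6=-5$, so $b_2=5$. The empty set contributes $1$, so $b_3=-(0-1)=1$. Indeed $5^2\ge 6\cdot1$.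

The inequality says nothing for $d\le2$; the first case with content is $d=3$.

## 4. Deletion and contraction: a recursion that does not preserve log-concavity

Beta invariants invite induction. Let $e\in E$ be neither a coloop of $M$ nor a loop of $N$. Then $\operatorname{rk}(M\setminus e)=m$, and $e$ is not a coloop of $N$, so $M\setminus e\to N\setminus e$ again has rank difference $d$, with $\delta$ restricted. Also $r_M(e)=r_N(e)=1$, so $\delta(e)=0$, and $M/e\to N/e$ has rank difference $d$, source rank $m-1$ and $\delta_{/e}(A)=\delta(A\cup e)$. Here $n\ge2$, since on one element the hypotheses would force $d\le 0$. Splitting (3.3) according to whether $e\in A$ gives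
$$b_i(M\to N)=b_i(M\setminus e\to N\setminus e)+b_i(M/e\to N/e),$$
with the same index $i$ and the same $d$. For uniform matroids this is Pascal's rule.

The induction stops at this plus sign: a sum of two log-concave sequences need not be log-concave. For example $(1,2,4)+(4,2,1)=(5,4,5)$ and $16<25$. One would need an inequality linking the two summands, and the recursion supplies none. We therefore look for a single bilinear form in which $b_{i-1},b_i,b_{i+1}$ appear as values.

## 5. Piecewise polynomials on the braid fan

This section sets up a calculus in which classes on the toric variety of $\Sigma_E$ are tuples of polynomials and integrals are sums over orderings.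

Let $X_E$ be the toric variety of $\Sigma_E$; it is smooth and projective of dimension $n-1$. For an ordering $\sigma=(\sigma(1),\dots,\sigma(n))$ of $E$ put $A_k=\{\sigma(1),\dots,\sigma(k)\}$ and
$$C_\sigma=\{x_{\sigma(1)}\ge\dots\ge x_{\sigma(n)}\}\subset\mathbb R^E.$$
Modulo $\mathbf 1$ it is spanned by $e_{A_1},\dots,e_{A_{n-1}}$. We call $A_1\subset\dots\subset A_{n-1}$ the flag of $\sigma$. Let $\mathcal R$ be the ring of continuous functions on $\mathbb R^E$ that are polynomial with rational coefficients on each $C_\sigma$; write $f=(f_\sigma)$, and let $t_i$ be the coordinates.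

A tuple $(f_\sigma)$ lies in $\mathcal R$ if and only if $f_\sigma=f_{\sigma'}$ on the hyperplane $t_a=t_b$ whenever $\sigma,\sigma'$ differ by swapping the adjacent entries $a,b$. This is equality across walls, and any two chambers sharing a face are joined by a path of adjacent swaps through chambers containing that face.

Choosing $i_0\in E$, we have $\mathcal R=PP(\Sigma_E)[t_{i_0}]$, where $PP(\Sigma_E)$ is the ring of continuous piecewise polynomials on $V$. The linear functions on $V$ are spanned by the $t_i-t_{i_0}$. By the standard description of Chow rings of smooth complete toric varieties (Billera, Brion), $PP$ modulo linear functions is the Chow ring. Hence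
$$\mathcal R/(t_i:i\in E)\cong A^*(X_E)_{\mathbb Q}.$$
For $\emptyset\ne A\subsetneq E$ the divisor $x_A$ is the Courant function, with value $1$ at $e_A$ and $0$ at all other ray generators: $x_A(\sigma)=t_{\sigma(k)}-t_{\sigma(k+1)}$ if $A=A_k$ is in the flag of $\sigma$, and $x_A(\sigma)=0$ otherwise. Put
$$D(\sigma)=\prod_{k=1}^{n-1}(t_{\sigma(k)}-t_{\sigma(k+1)}),\qquad \Phi(f)=\sum_\sigma\frac{f_\sigma}{D(\sigma)} .$$

**Lemma 5.1.** $\Phi(f)$ is a polynomial for every $f\in\mathcal R$, and $\int_{X_E}f=\Phi(f)$ for $f$ of degree $n-1$.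

*Proof.* Each $D(\sigma)$ is a product of distinct factors, so $\Phi(f)$ has at most simple poles, along the hyperplanes $t_a=t_b$. A pole there comes only from orderings in which $a,b$ are adjacent. Group these into pairs $\sigma,\sigma'$ that differ by swapping $a$ and $b$. The factor $t_a-t_b$ of $D(\sigma)$ becomes $t_b-t_a$ in $D(\sigma')$, while the remaining factors of $D(\sigma)$ and $D(\sigma')$ agree on $t_a=t_b$, and so do $f_\sigma$ and $f_{\sigma'}$. So the poles cancel in pairs.

$\Phi$ is linear over polynomials and lowers degree by $n-1$. If $g$ has degree $n-2$, then $\Phi(g)$ is a polynomial of degree $-1$, so $\Phi(t_ig)=t_i\Phi(g)=0$. Thus $\Phi$ in degree $n-1$ factors through $A^{n-1}(X_E)_{\mathbb Q}$. That space is one-dimensional, spanned by the class of a point, which is $\prod_kx_{A_k}$ for the flag of any $\sigma$. This product equals $D(\sigma)$ on $C_\sigma$ and vanishes on every other chamber, so $\Phi$ takes the value $1$ on it. $\square$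

We write $\Phi_P$ for the same functional on a finite nonempty set $P$.

**Lemma 5.2.** For a finite set $S$ of size $k$, summing over orderings of $S$ and abbreviating $t_{\sigma(j)}$ to $t_j$,
$$\sum\frac1{(t_1-t_2)\cdots(t_{k-1}-t_k)\,t_k}=\frac1{\prod_S t},\qquad \sum\frac1{(-t_1)(t_1-t_2)\cdots(t_{k-1}-t_k)}=\frac{(-1)^k}{\prod_S t}. \tag{5.1}$$
For $k=0$ both sides are $1$.

*Proof.* Induct on $k$. The left side of the first identity times $\prod_St$ is $\Phi_S(f)$ with $f_\sigma=\prod_{j\ne\sigma(k)}t_j$. This $f$ is a piecewise polynomial: swapping the last two entries $a,b$ replaces $\prod t/t_b$ by $\prod t/t_a$, and these agree on $t_a=t_b$; other swaps change nothing. It has degree $k-1$, so $\Phi_S(f)$ is a constant. Set $t_a=0$ for one $a\in S$, the others generic. Only orderings ending in $a$ survive, and their sum is $\prod_{S\setminus a}t\cdot\sum\frac{1}{(t_1-t_2)\cdots(t_{k-2}-t_{k-1})t_{k-1}}=1$ by induction. The second identity follows from the first by substituting $u=-t$ and reversing the orderings. $\square$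

**The classes we need.** Let $B_\sigma(M)=\{\sigma(k):r_M(A_k)>r_M(A_{k-1})\}$, the greedy basis of $M$ for $\sigma$. Define
$$f_{M,\sigma}=\prod_{i\notin B_\sigma(M)}(-t_i),\qquad g_{N,\sigma}=\prod_{j\in B_\sigma(N)}t_j,\qquad \alpha_\sigma=-t_{\sigma(n)},\qquad \bar\alpha_\sigma=t_{\sigma(1)} .$$
As functions $\alpha=-\min_ix_i$ and $\bar\alpha=\max_ix_i$, so these are in $\mathcal R$. So are $f_M$ and $g_N$: if $\sigma,\sigma'$ differ by swapping adjacent $a,b$, their flags differ in one member, so the two greedy bases agree outside $\{a,b\}$ and contain equally many elements of $\{a,b\}$. The degrees are $n-m$, $s$, $1$, $1$. For $M=U_{3,4}$, $N=U_{1,4}$ we have $B_\sigma(M)=\{\sigma(1),\sigma(2),\sigma(3)\}$ and $B_\sigma(N)=\{\sigma(1)\}$, so $f_{M,\sigma}=-t_{\sigma(4)}$ and $g_{N,\sigma}=t_{\sigma(1)}$.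

Let $\mathrm{crem}$ be the automorphism of $X_E$ induced by $x\mapsto -x$, which preserves $\Sigma_E$; then $(\mathrm{crem}^*f)(x)=f(-x)$. Clearly $\mathrm{crem}^*\alpha=\bar\alpha$. Moreover
$$\mathrm{crem}^*f_{N^*}=g_N. \tag{5.2}$$
Indeed $x\in C_\sigma$ means that $-x$ lies in the chamber of the reversed order, in which the sets before and after adding $\sigma(k)$ are $E\setminus A_k$ and $E\setminus A_{k-1}$. From $r_{N^*}(X)=|X|-s+r_N(E\setminus X)$, the increment of $r_{N^*}$ at that step is $1+r_N(A_{k-1})-r_N(A_k)$. So $\sigma(k)$ is in the greedy basis of $N^*$ for the reversed order if and only if $\sigma(k)\notin B_\sigma(N)$. Hence $f_{N^*}(-x)=\prod_{j\in B_\sigma(N)}t_j$.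

## 6. $b_i$ as an intersection number on the permutohedral variety

The goal is $\int_{X_E}f_Mg_N\,\alpha^{i-1}\bar\alpha^{\,d-i}=b_i$. Multiplying by $\alpha$ or $\bar\alpha$ will turn out to move one end of the quotient along its Higgs chain.

Since $M\to N$ is a quotient, $B_\sigma(N)\subseteq B_\sigma(M)$. Put
$$J(\sigma)=B_\sigma(M)\setminus B_\sigma(N)=\{\sigma(k):\delta(A_k)>\delta(A_{k-1})\},\qquad |J(\sigma)|=d .$$
Then
$$(f_Mg_N)_\sigma=(-1)^{n-m}\prod_{i\notin J(\sigma)}t_i. \tag{6.1}$$

**Lemma 6.1.** If $\emptyset\neq A\subsetneq E$ and $\delta(A)\in\{0,d\}$, then $x_Af_Mg_N=0$ in $A^*(X_E)$.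

*Proof.* We show that the product is divisible by one coordinate $t_i$ inside $\mathcal R$. If $\delta(A)=d$ fix $i\in E\setminus A$; if $\delta(A)=0$ fix $i\in A$. If the flag of $\sigma$ contains $A$, all jumps of $\delta$ occur inside $A$ in the first case and outside $A$ in the second; so $i\notin J(\sigma)$, and by (6.1) $h_\sigma:=(x_Af_Mg_N)_\sigma/t_i$ is a polynomial. For other $\sigma$ put $h_\sigma=0$. On a wall $H=\{t_a=t_b\}$ between $\sigma$ and $\sigma'$ we have $t_ih_\sigma=t_ih_{\sigma'}$, because $x_Af_Mg_N\in\mathcal R$. As $t_i$ is not identically zero on $H$, this gives $h_\sigma=h_{\sigma'}$ on $H$. So $h\in\mathcal R$, and $x_Af_Mg_N=t_ih$ maps to $0$. $\square$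

**Lemma 6.2.** In $A^*(X_E)$, $\ \alpha f_Mg_N=f_{M_1}g_N$ and $\bar\alpha f_Mg_N=f_Mg_{M_{d-1}}$.

*Proof.* Let $\sigma(k_1)$ and $\sigma(k_d)$ be the first and last elements of $J(\sigma)$ in the order $\sigma$. Since $r_{M_1}=r_M-[\delta=d]$, the greedy basis loses exactly the last jump: $B_\sigma(M_1)=B_\sigma(M)\setminus\{\sigma(k_d)\}$, so $f_{M_1,\sigma}=f_{M,\sigma}\cdot(-t_{\sigma(k_d)})$. Telescoping,
$$t_{\sigma(k_d)}-t_{\sigma(n)}=\sum_{k_d\le k<n}(t_{\sigma(k)}-t_{\sigma(k+1)})=\sum_{A\ne E,\ \delta(A)=d}x_A(\sigma),$$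
because the proper members $A_k$ of the flag with $\delta(A_k)=d$ are those with $k_d\le k<n$. Hence $f_{M_1}=f_M\big(\alpha-\sum_{A\ne E,\,\delta(A)=d}x_A\big)$. Multiply by $g_N$ and use Lemma 6.1.

Similarly $r_{M_{d-1}}=r_N+[\delta\ge1]$ gives $g_{M_{d-1},\sigma}=g_{N,\sigma}\,t_{\sigma(k_1)}$, and
$$t_{\sigma(1)}-t_{\sigma(k_1)}=\sum_{1\le k<k_1}(t_{\sigma(k)}-t_{\sigma(k+1)})=\sum_{A\ne\emptyset,\ \delta(A)=0}x_A(\sigma).$$
So $g_{M_{d-1}}=g_N\big(\bar\alpha-\sum_{A\neq\emptyset,\,\delta(A)=0}x_A\big)$. Multiply by $f_M$ and use Lemma 6.1 again. $\square$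

**Proposition 6.3.** For $1\le i\le d$, $\displaystyle\int_{X_E}f_Mg_N\,\alpha^{i-1}\bar\alpha^{\,d-i}=b_i.$

*Proof.* **Step 1.** We reduce to a quotient of rank difference one. Apply Lemma 6.2 with $\alpha$ to $M_0\to N,\dots,M_{i-2}\to N$, and then with $\bar\alpha$ to $M_{i-1}\to M_d$, $M_{i-1}\to M_{d-1}$, $\dots$, $M_{i-1}\to M_{i+1}$. By (3.1) the Higgs factors of these quotients are again the $M_c$, so each application moves one end by one place. The result is
$$\int f_Mg_N\alpha^{i-1}\bar\alpha^{\,d-i}=\int f_Pg_Q,\qquad P=M_{i-1},\ Q=M_i .$$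

**Step 2.** We write the remaining integral as a sum over orderings. Let $\rho=\operatorname{rk}P=m-i+1$ and $\varepsilon=r_P-r_Q=[\delta\ge d-i+1]$. For each $\sigma$ let $k_0=k_0(\sigma)$ be the unique index with $\varepsilon(A_{k_0-1})=0$ and $\varepsilon(A_{k_0})=1$. By (6.1) for $P\to Q$ and Lemma 5.1,
$$\int f_Pg_Q=(-1)^{n-\rho}\Big(\prod_Et\Big)\sum_\sigma\frac1{t_{\sigma(k_0)}D(\sigma)}. \tag{6.2}$$

**Step 3.** We turn the sum over orderings into a sum over subsets, by a telescoping that splits each ordering at a set $A_k$. Write $t_k$ for $t_{\sigma(k)}$. With the convention $1/t_0=1/t_{n+1}=0$ put $R_k(\sigma)=\frac1{D(\sigma)}\big(\frac1{t_k}-\frac1{t_{k+1}}\big)$ for $0\le k\le n$. Since $\frac1{t_k}-\frac1{t_{k+1}}=-\frac{t_k-t_{k+1}}{t_kt_{k+1}}$ for $1\le k<n$, one factor of $D(\sigma)$ cancels and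
$$R_k(\sigma)=\frac1{(t_1-t_2)\cdots(t_{k-1}-t_k)\,t_k}\cdot\frac1{(-t_{k+1})(t_{k+1}-t_{k+2})\cdots(t_{n-1}-t_n)},$$
where the first factor is $1$ for $k=0$ and the second is $1$ for $k=n$. Fix $A\subseteq E$. The orderings with $A_{|A|}=A$ are pairs of an ordering of $A$ and an ordering of $E\setminus A$, so by (5.1) the sum of $R_{|A|}(\sigma)$ over them is $(-1)^{n-|A|}/\prod_Et$. On the other hand $\frac1{t_{k_0}D(\sigma)}=\sum_{k=k_0}^nR_k(\sigma)$, and $k\ge k_0$ if and only if $\varepsilon(A_k)=1$. Hence
$$\sum_\sigma\frac1{t_{\sigma(k_0)}D(\sigma)}=\frac1{\prod_Et}\sum_{\varepsilon(A)=1}(-1)^{n-|A|} .$$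
Inserting this in (6.2) gives $\int f_Pg_Q=(-1)^\rho\sum_{\varepsilon(A)=1}(-1)^{|A|}$, which is $b_i$ by (3.3). $\square$

## 7. The class $f_Mg_N$ can live on three lines

Proposition 6.3 suggests a second approach. The classes $\alpha,\bar\alpha$ come from convex functions, so one would like to find a $(d-1)$-dimensional fan carrying $f_Mg_N$, show that it satisfies Poincaré duality and the Hodge–Riemann relations, and conclude there. Duality would in particular need the balanced weights of top dimension on this fan to form a one-dimensional space. This already fails for $M=U_{3,4}$, $N=U_{1,4}$.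

Here $d=2$ and $(f_Mg_N)_\sigma=-t_{\sigma(1)}t_{\sigma(4)}$. For $|A|\in\{1,3\}$ we have $\delta(A)\in\{0,2\}$, so $\int x_Af_Mg_N=0$ by Lemma 6.1. For $A=\{a,b\}$ with complement $\{c,e\}$,
$$\int x_Af_Mg_N=-\Big(\frac{t_a}{t_a-t_b}+\frac{t_b}{t_b-t_a}\Big)\Big(\frac{t_e}{t_c-t_e}+\frac{t_c}{t_e-t_c}\Big)=-(1)(-1)=1 .$$
So the class lives with weight $1$ on the six rays $e_A$, $|A|=2$. As $e_{34}=-e_{12}$ and so on, these form three lines through the origin, and the lines are independent: $c_1e_{12}+c_2e_{13}+c_3e_{14}$ is represented by $(c_1+c_2+c_3,c_1,c_2,c_3)$, a multiple of $\mathbf 1$ only if all $c_j=0$. A weight $w$ on the six rays is balanced, $\sum w(A)e_A=0$, exactly when it is constant on each line. The balanced weights form a space of dimension $3$, not $1$.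

So intersecting the fan of $M$ with the reflected fan of $N^*$ can destroy irreducibility. The way past this is not to intersect. By (5.2), $f_Mg_N$ is the restriction of $f_M\boxtimes f_{N^*}$ on $X_E\times X_E$ to the graph of $\mathrm{crem}$, the antidiagonal. We keep the product, which is as good as a single Bergman fan, and encode the antidiagonal by $n-1$ copies of $\gamma$, a class given by a convex function. The price is that $-\min(x_i+y_i)$ is in general not linear on the cones of $\Sigma_M\times\Sigma_{N^*}$, so the product must be subdivided.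

## 8. $f_M$ and the Bergman fan

This section shows that integrating against $f_M$ picks out exactly the maximal cones of $\Sigma_M$. Let $M$ be loopless of rank $m\ge1$.

**Lemma 8.1.** For a chain $\emptyset\ne S_1\subsetneq\dots\subsetneq S_{m-1}\subsetneq E$, the integral $\int f_Mx_{S_1}\cdots x_{S_{m-1}}$ is $1$ if all $S_l$ are flats of $M$, and $0$ otherwise.

*Proof.* **Step 1.** We factor the integral along the chain. Put $S_0=\emptyset$, $S_m=E$, $P_l=S_l\setminus S_{l-1}$, $n_l=|P_l|$, $K_l=(M|S_l)/S_{l-1}$, $\rho_l=\operatorname{rk}K_l$, so $\sum_{l=1}^m\rho_l=m$. Only orderings whose flag contains all $S_l$ contribute; these are $\sigma=(\sigma_1,\dots,\sigma_m)$ with $\sigma_l$ an ordering of $P_l$. For them $B_\sigma(M)=\bigsqcup_lB_{\sigma_l}(K_l)$, so $f_{M,\sigma}=\prod_lf_{K_l,\sigma_l}$, and the factors $x_{S_l}(\sigma)$ cancel the factors of $D(\sigma)$ that join consecutive blocks. So the integral is $\prod_l\Phi_{P_l}(f_{K_l})$, where $\Phi_{P_l}(f_{K_l})$ is a homogeneous polynomial of degree $(n_l-\rho_l)-(n_l-1)=1-\rho_l$.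

**Step 2.** We evaluate the factors. If some $\rho_l\ge2$, that factor has negative degree and vanishes. Otherwise all $\rho_l\le1$, and since the $m$ numbers sum to $m$, all $\rho_l=1$. Suppose first that $K_l$ has rank $1$ and a loop $e$. Then $e\notin B_{\sigma_l}(K_l)$ for every $\sigma_l$, so $f_{K_l}=-t_eh$ with $h$ a tuple of polynomials of degree $n_l-2$. It is continuous across walls by the argument in Lemma 6.1 ($t_e$ does not vanish identically on a wall). Hence $\Phi_{P_l}(f_{K_l})=-t_e\Phi_{P_l}(h)=0$, since $\Phi_{P_l}(h)$ has degree $-1$. Suppose now that $K_l$ is loopless of rank $1$. Then $B_{\sigma_l}(K_l)=\{\sigma_l(1)\}$, and by the second identity in (5.1)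
$$\Phi_{P_l}(f_{K_l})=(-1)^{n_l-1}\Big(\prod_{P_l}t\Big)\sum_{\sigma_l}\frac1{t_{\sigma_l(1)}D(\sigma_l)}=(-1)^{n_l-1}\cdot\big(-(-1)^{n_l}\big)=1 .$$

**Step 3.** It remains to see that all $K_l$ are loopless of rank $1$ if and only if all $S_l$ are flats. If the $S_l$ are flats, then, $\emptyset$ being a flat as well, the ranks of $S_0,\dots,S_m$ increase strictly from $0$ to $m$; so they are $0,1,\dots,m$, and each $K_l$ has rank $1$ and is loopless since $S_{l-1}$ is closed. Conversely, suppose all $K_l$ are loopless. An element outside $S_{l-1}$ lies in some $P_{l'}$ with $l'\ge l$. It is not in $\mathrm{cl}(S_{l'-1})\supseteq\mathrm{cl}(S_{l-1})$. So $S_{l-1}$ is closed. $\square$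

## 9. A smooth fan on $|\Sigma_M|\times|\Sigma_{N^*}|$ and its degree map

From here until the end of Section 11 we assume $d\ge3$ (otherwise (1) is empty) and, by the trivial cases in Section 3, that $M$ is loopless and $N$ has no coloops. Then $n\ge m\ge d\ge3$, and $N^*$ is loopless of rank $n-s\ge1$. Chow rings have real coefficients.

**Construction of the fan.** We need a unimodular subdivision on which the three functions of Section 1 are linear on cones, sitting inside a projective fan. Let $\Delta$ be the fan of $\mathbb P^{n-1}$ in $V$; its maximal cones are the domains of linearity of the convex function $-\min_ix_i$ (modulo linear functions). The common refinement of $\Sigma_E\times\Sigma_E$ and $a^{-1}(\Delta)$ is projective: add the convex function pulled back along $a$ to a strictly convex function on $\Sigma_E\times\Sigma_E$. By projective toric resolution there is a smooth projective fan $\tilde\Sigma$ refining it. Let $\Sigma$ be the subfan of the cones of $\tilde\Sigma$ contained in $|\Sigma_M|\times|\Sigma_{N^*}|$.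

$\Sigma_M\times\Sigma_{N^*}$ is a subfan of $\Sigma_E\times\Sigma_E$, pure of dimension $D=n+d-2$, and $\tilde\Sigma$ subdivides each of its cones. So $\Sigma$ has support exactly $|\Sigma_M|\times|\Sigma_{N^*}|$. It is pure of dimension $D$: let $\tau\in\Sigma$, and let $\kappa$ be the smallest cone of $\Sigma_E\times\Sigma_E$ containing it. A point of $\mathrm{relint}\,\tau\subseteq\mathrm{relint}\,\kappa$ lies in the support of the subfan, so $\kappa$ belongs to the subfan and is contained in a $D$-dimensional cone of it. That cone is subdivided by $\tilde\Sigma$, so $\tau$ is a face of a $D$-dimensional cone of $\Sigma$.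

**Classes.** Let $\pi:X_{\tilde\Sigma}\to X_E\times X_E$ and $a_X:X_{\tilde\Sigma}\to\mathbb P^{n-1}$ be the induced toric morphisms, and let $h$ be the hyperplane class. Put
$$\alpha_1=\pi^*\mathrm{pr}_1^*\alpha,\quad \alpha_2=\pi^*\mathrm{pr}_2^*\alpha,\quad \gamma=a_X^*h,\quad \eta=\pi^*(f_M\boxtimes f_{N^*}).$$
The class $h$ is given by $-\min_i x_i$: the function $x_{i_0}-\min_ix_i$ is $1$ on $e_{i_0}$ and $0$ on the other rays of $\Delta$. So $\alpha_1,\alpha_2,\gamma$ are given by the three convex functions of Section 1. The degree of $\eta$ is $(n-m)+s=n-d$, and $(n-d)+D=2(n-1)=\dim X_{\tilde\Sigma}$.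

**Moving remark.** For a cone $\omega$ of a unimodular fan $\Sigma'$, the degree $k$ part of $x_\omega A(\Sigma')$ is spanned by the $x_\tau$ with $\tau\supseteq\omega$ and $\dim\tau=k$. By induction on the degree it suffices to treat $x_\tau x_\rho$ with $\tau\supseteq\omega$. If $\rho\not\subset\tau$, this is $0$ or $x_{\tau+\rho}$. If $\rho\subset\tau$, choose $\lambda$ linear with $\lambda(u_\rho)=1$ and $\lambda=0$ on the other rays of $\tau$; then $x_\tau x_\rho=-\sum_{\rho'\not\subset\tau}\lambda(u_{\rho'})x_\tau x_{\rho'}$.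

**Proposition 9.1.** There is a linear functional $\deg_\Sigma:A^D(\Sigma)\to\mathbb R$ with
$$\deg_\Sigma(x_\tau)=1\ \ (\tau\in\Sigma,\ \dim\tau=D),\qquad \deg_\Sigma(\xi|_\Sigma)=\int_{X_{\tilde\Sigma}}\xi\,\eta\ \ (\xi\in A^D(\tilde\Sigma)).$$

*Proof.* **Step 1.** We compute $\int x_\tau\eta$ for a $D$-dimensional cone $\tau\in\tilde\Sigma$, by pushing down to $X_E\times X_E$. Let $\kappa=\kappa_1\times\kappa_2\in\Sigma_E\times\Sigma_E$ be the smallest cone containing $\tau$, so $\dim\kappa\ge D$ and $\pi(V(\tau))=V(\kappa)$ for the orbit closures. As $x_\tau=[V(\tau)]$, the projection formula says that $\int x_\tau\eta$ is the integral of $f_M\boxtimes f_{N^*}$ over $\pi_*[V(\tau)]$.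

If $\dim\kappa>D$, then $\dim V(\kappa)<\dim V(\tau)$, so $\pi_*[V(\tau)]=0$ and the integral is $0$.

If $\dim\kappa=D$, then $\tau$ and $\kappa$ have the same span, so the dense tori of $V(\tau)$ and $V(\kappa)$ are identified. Thus $V(\tau)\to V(\kappa)$ is birational, and
$$\int x_\tau\eta=\int_{X_E\times X_E}(f_Mx_{\kappa_1})\boxtimes(f_{N^*}x_{\kappa_2}).$$
The two factors have degrees $n-m+\dim\kappa_1$ and $s+\dim\kappa_2$, with sum $n-d+D=2(n-1)$. If they are not both $n-1$, one of them exceeds $\dim X_E=n-1$ and the integral is $0$; in that case $\kappa\notin\Sigma_M\times\Sigma_{N^*}$, because the $D$-dimensional cones of this product have $\dim\kappa_1=m-1$ and $\dim\kappa_2=n-s-1$. If both are $n-1$, then $\dim\kappa_1=m-1$ and $\dim\kappa_2=n-s-1$, and Lemma 8.1 for $M$ and for $N^*$ shows that the integral is $1$ if $\kappa\in\Sigma_M\times\Sigma_{N^*}$ and $0$ otherwise.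

Moreover $\tau\in\Sigma$ if and only if $\kappa\in\Sigma_M\times\Sigma_{N^*}$. The "if" is clear; the "only if" was shown when we proved purity, and then $\dim\kappa=D$. So in all cases
$$\int_{X_{\tilde\Sigma}}x_\tau\,\eta=[\tau\in\Sigma]. \tag{9.1}$$

**Step 2.** We descend to $A(\Sigma)$. The restriction $A(\tilde\Sigma)\to A(\Sigma)$ (setting $x_\rho=0$ for rays not in $\Sigma$) is surjective with kernel generated by the $x_\omega$, $\omega\in\tilde\Sigma\setminus\Sigma$. By the moving remark, the degree $D$ part of $x_\omega A(\tilde\Sigma)$ is spanned by $x_\tau$ with $\tau\supseteq\omega$ and $\dim\tau=D$. Such $\tau$ are not in $\Sigma$, because $\Sigma$ contains all faces of its cones. By (9.1) the functional $\xi\mapsto\int\xi\eta$ kills them, so it descends. $\square$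

**Proposition 9.2.** $\deg_\Sigma(\gamma^{n-1}\alpha_1^{i-1}\alpha_2^{d-i})=b_i$ for $1\le i\le d$.

*Proof.* **Step 1.** We show that $\gamma^{n-1}$ is the class of a fiber of $a_X$. Let $T\subset\mathbb P^{n-1}$ be the torus, with identity $1$. Since $\tilde\Sigma$ refines $a^{-1}(\Delta)$ and $\{0\}\in\Delta$, the subspace $\ker a$ is a union of cones of $\tilde\Sigma$. The orbit of a cone $\tau$ maps into $T$ if and only if $a(\tau)=\{0\}$, so $a_X^{-1}(T)$ is the toric variety of the cones of $\tilde\Sigma$ contained in $\ker a$. As $a:L\times L\to L$ is a split surjection, $a_X^{-1}(T)\cong F\times T$ over $T$, where $F$ is the toric variety of these cones in the lattice $\ker a=\{(x,-x)\}\cong L$. It is smooth, and complete because the cones fill $\ker a$; its dimension is $n-1$.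

Choose $n-1$ hyperplanes $H_j\subset\mathbb P^{n-1}$ whose scheme-theoretic intersection is the reduced point $1$. The divisors $a_X^{-1}(H_j)$ represent $\gamma$, and their scheme-theoretic intersection is $a_X^{-1}(1)\cong F$, which is smooth of codimension $n-1$ in the smooth variety $X_{\tilde\Sigma}$. Hence $\gamma^{n-1}=[F]$.

**Step 2.** We restrict the remaining classes to $F$. The composite $q=\mathrm{pr}_1\circ\pi|_F:F\to X_E$ is the toric morphism induced by the lattice isomorphism $(x,-x)\mapsto x$, so it is proper and birational. The composite $\mathrm{pr}_2\circ\pi|_F$ is induced by $(x,-x)\mapsto-x$, so it equals $\mathrm{crem}\circ q$. By Proposition 9.1, (5.2) and Proposition 6.3,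
$$\deg_\Sigma(\gamma^{n-1}\alpha_1^{i-1}\alpha_2^{d-i})=\int_Fq^*\big(f_M\cdot\mathrm{crem}^*f_{N^*}\cdot\alpha^{i-1}(\mathrm{crem}^*\alpha)^{d-i}\big)=\int_{X_E}f_Mg_N\alpha^{i-1}\bar\alpha^{\,d-i}=b_i.\qquad\square$$

## 10. Lefschetz fans and mixed Hodge–Riemann relations in degree 1

For a cone $\sigma$ of a simplicial fan $\Sigma$, the link of $\sigma$ consists of the cones $\nu$ with $\nu\cap\sigma=0$ and $\nu+\sigma\in\Sigma$, and $\mathrm{star}_\sigma$ is the fan of the images of the cones containing $\sigma$ in the quotient by the span of $\sigma$.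

**Definition (strictly convex).** A piecewise linear function $\ell$ on $\Sigma$ is strictly convex if for every cone $\sigma$ there is a linear function $\lambda$ such that $\ell-\lambda$ vanishes on $\sigma$ and is positive on the rays of the link of $\sigma$. $K(\Sigma)$ is the cone of strictly convex piecewise linear functions modulo linear functions.

On a complete fan, a function that is strictly convex in the usual sense qualifies: for each maximal cone $\mu\supseteq\sigma$ let $\lambda_\mu$ be the linear function equal to $\ell$ on $\mu$, so $\ell-\lambda_\mu\ge0$ with equality exactly on $\mu$; the average $\lambda$ of these $\lambda_\mu$ makes $\ell-\lambda$ zero exactly on $\bigcap\mu=\sigma$. Restriction to a subfan preserves strict convexity, since links only get smaller. So $K\ne\emptyset$ for subfans of projective fans.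

**Definition (Minkowski weight).** For a unimodular fan $\Sigma$ of dimension $D$, a $D$-dimensional Minkowski weight is a function $w$ on the $D$-dimensional cones such that $x_\tau\mapsto w(\tau)$ extends to a linear functional on $A^D(\Sigma)$. (Such $x_\tau$ span $A^D(\Sigma)$ by the moving remark.)

In dimension $1$ this means $\sum_\rho w(\rho)u_\rho=0$. On the tripod $\Sigma_{U_{2,3}}$ the weights are the constants; on the three lines of Section 7 they form a space of dimension $3$. By Proposition 9.1, weight $1$ on all maximal cones of our fan $\Sigma$ is a positive Minkowski weight.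

**Definition (Lefschetz fan; F. Ardila, G. Denham, J. Huh, *Lagrangian geometry of matroids*, J. Amer. Math. Soc. 36 (2023), "ADH").** A $D$-dimensional simplicial fan $\Sigma$ is Lefschetz if:

- its $D$-dimensional Minkowski weights are spanned by one positive weight, which gives an isomorphism $\deg:A^D(\Sigma)\to\mathbb R$;
- the pairings $A^k(\Sigma)\times A^{D-k}(\Sigma)\to A^D(\Sigma)\cong\mathbb R$ are nondegenerate (Poincaré duality);
- for all $\ell\in K(\Sigma)$ and $0\le k\le D/2$, the map $\ell^{D-2k}:A^k(\Sigma)\to A^{D-k}(\Sigma)$ is an isomorphism (hard Lefschetz), and the form $(-1)^k\deg(\ell^{D-2k}uv)$ is positive definite on $\ker(\ell^{D-2k+1}:A^k\to A^{D-k+1})$ (Hodge–Riemann);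
- the stars of all nonzero cones are Lefschetz.

All fans to which we apply this are unimodular.

**Example 10.1.** The tripod is Lefschetz. Its Chow ring is $\mathbb R[x_1,x_2,x_3]$ modulo $x_ix_j$ ($i\ne j$) and $x_1=x_2=x_3$, so $x_1^2=x_1x_2=0$ and the ring is $\mathbb R\oplus\mathbb Rx_1$ with $\deg x_1=1$. Duality is clear. An $\ell\in K$ can be written $\sum c_ix_i$ with $c_i>0$, so $\deg\ell>0$, which is hard Lefschetz and Hodge–Riemann for $k=0$. Stars of rays are points. The three lines of Section 7 fail the first condition.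

We use two theorems.

**Theorem 10.2 (K. Adiprasito, J. Huh, E. Katz, *Hodge theory for combinatorial geometries*, Ann. of Math. 188 (2018)).** Bergman fans of loopless matroids are Lefschetz.

**Theorem 10.3 (ADH, Theorem 1.6).** If simplicial fans $\Sigma_1,\Sigma_2$ have the same support and $K(\Sigma_1),K(\Sigma_2)\ne\emptyset$, then $\Sigma_1$ is Lefschetz if and only if $\Sigma_2$ is.

**Proposition 10.4.** The fan $\Sigma$ of Section 9 is Lefschetz, and $\deg_\Sigma$ may be used as its degree map.

*Proof.* **Step 1.** We show that $\Sigma_M\times\Sigma_{N^*}$ is Lefschetz, by finding it as a star in one Bergman fan. Let $E'$ be a disjoint copy of $E$ carrying $N^*$. The matroid $M\oplus N^*$ on $E\sqcup E'$ is loopless, its flats are the sets $F\sqcup G$ with $F,G$ flats of $M,N^*$, and $E$ is a nonempty proper flat. A flag of nonempty proper flats containing $E$ consists of $E$, nonempty proper flats $F$ of $M$ below it, and sets $E\sqcup G$ above it, with $G$ a nonempty proper flat of $N^*$. Since $\mathbb R^{E\sqcup E'}/\langle\mathbf 1,e_E\rangle=V\times V$,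 with the corresponding lattices, and $e_F\mapsto(e_F,0)$, $e_{E\sqcup G}\mapsto(0,e_G)$, the star of the ray $e_E$ is exactly $\Sigma_M\times\Sigma_{N^*}$. Theorem 10.2 and the last condition in the definition apply.

**Step 2.** We transfer the property to $\Sigma$. Both $\Sigma_M\times\Sigma_{N^*}$ and $\Sigma$ are subfans of projective fans, so $K\neq\emptyset$ for both, and they have the same support. Theorem 10.3 shows that $\Sigma$ is Lefschetz. Its Minkowski weights of dimension $D$ are multiples of one positive weight. The weight $1$ is a positive Minkowski weight, so it is that weight up to a positive scalar. $\square$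

The Hodge–Riemann relations concern powers of one class $\ell$, while Proposition 9.2 has a product of different classes. The next proposition passes from one to the other.

**Proposition 10.5.** Let $\Sigma$ be a unimodular Lefschetz fan of dimension $D\ge2$ with $K(\Sigma)\ne\emptyset$, and let $\ell_1,\dots,\ell_{D-2}\in K(\Sigma)$. Then $Q(u,v)=\deg(\ell_1\cdots\ell_{D-2}uv)$ on $A^1(\Sigma)$ is nondegenerate with exactly one positive eigenvalue.

*Proof.* **Step 1.** We set up restriction to stars, the tool for induction. For a ray $\rho$ choose $\lambda$ linear with $\lambda(u_\rho)=1$, and define $\iota_\rho^*:A(\Sigma)\to A(\mathrm{star}_\rho)$ by $x_{\rho'}\mapsto x_{\rho'}$ for $\rho'$ in the link of $\rho$, $x_{\rho'}\mapsto 0$ for $\rho'\neq\rho$ not in the link, and $x_\rho\mapsto-\sum_{\rho'\in\mathrm{link}}\lambda(u_{\rho'})x_{\rho'}$. This is well defined. A set of rays that does not span a cone either contains a ray outside the star or has a link part that, together with $\rho$, spans no cone, so its monomial maps to $0$. A linear function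 $\mu$ gives $\sum_{\rho'\in\mathrm{link}}(\mu-\mu(u_\rho)\lambda)(u_{\rho'})x_{\rho'}$, which is $0$ since $\mu-\mu(u_\rho)\lambda$ vanishes on $\rho$. In the same way the class of a piecewise linear $\varphi$ goes to the class of $\varphi-\varphi(u_\rho)\lambda$ on the star. In particular $\iota_\rho^*$ maps $K(\Sigma)$ into $K(\mathrm{star}_\rho)$: for $\tau\supseteq\rho$, the linear function that tests $\ell$ at $\tau$ gives one that tests the restriction at the image of $\tau$, whose link is the link of $\tau$.

Next, $x_\rho\xi$ depends only on $\iota_\rho^*\xi$. Sending $x_{\rho'}\mapsto x_{\rho'}$ defines a map $A(\mathrm{star}_\rho)\to A(\Sigma)/\mathrm{ann}(x_\rho)$: monomials of link rays that span no cone with $\rho$ are killed by $x_\rho$, and for $\mu$ linear vanishing on $\rho$ the element $\sum_{\mathrm{link}}\mu(u_{\rho'})x_{\rho'}$ differs from $\sum_{\rho'}\mu(u_{\rho'})x_{\rho'}=0$ by terms killed by $x_\rho$. Its composite with $\iota_\rho^*$ is the quotient map $A(\Sigma)\to A(\Sigma)/\mathrm{ann}(x_\rho)$, as one sees on generators.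 Hence there is a functional $\deg_\rho$ on $A^{D-1}(\mathrm{star}_\rho)$ with
$$\deg(x_\rho\xi)=\deg_\rho(\iota_\rho^*\xi). \tag{10.1}$$
On the cone of $\mathrm{star}_\rho$ coming from $\tau\supseteq\rho$ it has the value $\deg(x_\tau)>0$, so it is a positive Minkowski weight on $\mathrm{star}_\rho$. The star is unimodular and Lefschetz, so $\deg_\rho$ is its degree map up to a positive scalar.

**Step 2.** We show that $\deg(\ell_1\cdots\ell_D)>0$ for all $\ell_j\in K(\Sigma)$, for such fans of any dimension $D\geq 0$. Strict convexity at the cone $0$, whose link contains all rays, lets us write $\ell_1=\sum_\rho c_\rho x_\rho$ with all $c_\rho>0$. For $D=0$ the claim is positivity of the weight. For $D\ge1$, (10.1) gives $\deg(\ell_1\cdots\ell_D)=\sum_\rho c_\rho\deg_\rho(\iota_\rho^*\ell_2\cdots\iota_\rho^*\ell_D)$, which is positive by induction.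

**Step 3.** We start the induction at $D=2$. Here $Q(u,v)=\deg(uv)$. For $\ell\in K(\Sigma)$, Hodge–Riemann in degree $0$ gives $\deg(\ell^2)>0$, and in degree $1$ it says that $Q$ is negative definite on $\ker(\ell:A^1\to A^2)=\ell^\perp$. This is the claim.

**Step 4.** For $D\ge3$ we show that $Q$ is nondegenerate. Suppose $\theta\in A^1(\Sigma)$ is in the kernel of $Q$. By Poincaré duality $\ell_1\cdots\ell_{D-2}\theta=0$ in $A^{D-1}(\Sigma)$. Put $\theta_\rho=\iota_\rho^*\theta$ and $Q_\rho(u,v)=\deg_\rho(\ell_2\cdots\ell_{D-2}uv)$ on $A^1(\mathrm{star}_\rho)$, with restrictions of the $\ell_j$ understood. By (10.1), $Q_\rho(\ell_1,\theta_\rho)=\deg(x_\rho\ell_1\cdots\ell_{D-2}\theta)=0$. By Step 2, $Q_\rho(\ell_1,\ell_1)>0$. The induction hypothesis for $\mathrm{star}_\rho$, of dimension $D-1$, therefore gives $Q_\rho(\theta_\rho,\theta_\rho)\le0$, with equality only if $\theta_\rho=0$. Writing $\ell_1=\sum c_\rho x_\rho$ with $c_\rho>0$,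
$$0=\deg(\ell_1\cdots\ell_{D-2}\theta^2)=\sum_\rho c_\rho Q_\rho(\theta_\rho,\theta_\rho).$$
So all $\theta_\rho=0$. Then $\deg(x_\rho\zeta\theta)=0$ for all $\rho$ and all $\zeta\in A^{D-2}(\Sigma)$. Such $x_\rho\zeta$ span $A^{D-1}(\Sigma)$, so $\theta=0$ by Poincaré duality.

**Step 5.** We find the signature by deformation. $Q$ is nondegenerate for all choices of $\ell_j$ in the convex set $K(\Sigma)$, so its signature does not depend on the choice, and we may take $\ell_1=\dots=\ell_{D-2}=\ell$. Then Hodge–Riemann in degree $0$ gives $Q(\ell,\ell)=\deg(\ell^D)>0$, and in degree $1$ it gives $Q<0$ on $\ker(\ell^{D-1}:A^1\to A^D)\setminus0=\ell^\perp\setminus0$. $\square$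

## 11. From one positive eigenvalue to $b_i^2\ge b_{i-1}b_{i+1}$

We combine Propositions 9.2, 10.4 and 10.5; the only remaining issue is that $\gamma,\alpha_1,\alpha_2$ are convex but perhaps not strictly convex, so we perturb them.

The fan $\Sigma$ of Section 9 is unimodular, being a subfan of $\tilde\Sigma$, and $D=n+d-2\ge4$. Let $u,v\in K(\Sigma)$ and $Q$ as in Proposition 10.5. Then $Q(u,u)>0$ by Step 2 of its proof. Since $Q$ has one positive eigenvalue, it is negative semidefinite on $u^\perp$. Applying this to $v-\frac{Q(u,v)}{Q(u,u)}u\in u^\perp$ gives $Q(v,v)-\frac{Q(u,v)^2}{Q(u,u)}\le0$, that is,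
$$Q(u,v)^2\ge Q(u,u)\,Q(v,v). \tag{11.1}$$

Let $\ell$ be strictly convex on $\tilde\Sigma$. For $\epsilon>0$ the functions giving $\gamma+\epsilon\ell$, $\alpha_1+\epsilon\ell$, $\alpha_2+\epsilon\ell$ are strictly convex on $\tilde\Sigma$, because those giving $\gamma,\alpha_1,\alpha_2$ are convex on $V\times V$ and linear on the cones of $\tilde\Sigma$. So their restrictions are in $K(\Sigma)$. For $1<i<d$ take, among $\ell_1,\dots,\ell_{D-2}$, $n-1$ equal to $\gamma+\epsilon\ell$, $i-2$ equal to $\alpha_1+\epsilon\ell$, and $d-i-1$ equal to $\alpha_2+\epsilon\ell$; the total is $n+d-4=D-2$. Take $u=\alpha_1+\epsilon\ell$ and $v=\alpha_2+\epsilon\ell$. As $\epsilon\to0$, Proposition 9.2 gives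
$$Q(u,v)\to\deg_\Sigma(\gamma^{n-1}\alpha_1^{i-1}\alpha_2^{d-i})=b_i,\qquad Q(u,u)\to\deg_\Sigma(\gamma^{n-1}\alpha_1^{i}\alpha_2^{d-i-1})=b_{i+1},$$
$$Q(v,v)\to\deg_\Sigma(\gamma^{n-1}\alpha_1^{i-2}\alpha_2^{d-i+1})=b_{i-1}.$$
So (11.1) becomes $b_i^2\ge b_{i-1}b_{i+1}$ in the limit. This proves part (1) of Theorem 2.1. $\blacksquare$

## 12. Positivity, sharpness, and the Las Vergnas polynomial

We return to an arbitrary quotient $M\to N$ with $d\ge1$.

### Common summands and vanishing: part (2)

For $y\in E$ and $1\le j\le d$ say that level $j$ depends on $y$ if there is $A\not\ni y$ with $\delta(A)=j-1$ and $\delta(A\cup y)=j$.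

**Step 1.** We translate positivity of $b_i$ into dependence. With $j=d-i+1$, (3.2) says that $[\delta(A)\ge j]=r_{M_{i-1}}(A)-r_{M_i}(A)$. This is $1$ exactly when $\hat r(A\cup p)=\hat r(A)$, i.e. when $p\in\mathrm{cl}_{\hat M_i}(A)$. So level $j$ depends on $y$ if and only if some $A\not\ni y$ has $p\in\mathrm{cl}_{\hat M_i}(A\cup y)\setminus\mathrm{cl}_{\hat M_i}(A)$. This holds if and only if some circuit of $\hat M_i$ contains both $p$ and $y$: given $A$, there is a circuit through $p$ in $A\cup\{y,p\}$ and it must use $y$; given a circuit $C$, take $A=C\setminus\{p,y\}$. In turn this means that $p$ and $y$ lie in the same component of $\hat M_i$. By Crapo's theorem, applicable since $\hat M_i$ has $n+1\ge2$ elements, $b_i>0$ if and only if level $d-i+1$ depends on every $y\in E$.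

**Step 2.** We show that all levels depend on the same elements. *Claim: for $1\le j\le d-1$, level $j+1$ depends on $y$ if and only if level $j$ does.*

For the forward direction choose $A\not\ni y$ of minimal size with $\delta(A)=j$ and $\delta(A\cup y)=j+1$, i.e. $\delta(A)=j$, $y\notin\mathrm{cl}_M(A)$, $y\in\mathrm{cl}_N(A)$. Suppose first that some $a\in A$ has $\delta(A\setminus a)=j-1$. Then $r_N$ does not grow from $A\setminus a$ to $A$, so $a\in\mathrm{cl}_N(A\setminus a)$. Hence $y\in\mathrm{cl}_N(A\setminus a)$, while $y\notin\mathrm{cl}_M(A\setminus a)$, and level $j$ depends on $y$ via $A\setminus a$. Otherwise $\delta(A\setminus a)=j$ for all $a\in A$. If some $a\in\mathrm{cl}_M(A\setminus a)$, then also $a\in\mathrm{cl}_N(A\setminus a)$, so $y\in\mathrm{cl}_N(A\setminus a)$ and $y\notin \mathrm{cl}_M(A\setminus a)$, and $A\setminus a$ contradicts minimality. So every $a\in A$ satisfies $a\notin\mathrm{cl}_M(A\setminus a)$ and, since $\delta(A\setminus a)=\delta(A)$, also $a\notin\mathrm{cl}_N(A\setminus a)$. Thus $A$ is independent in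 $M$ and in $N$, and $\delta(A)=0$, contradicting $j\ge1$.

For the converse use duality. The function $r_{N^*}(X)-r_{M^*}(X)=d-\delta(E\setminus X)=:\delta^*(X)$ is nondecreasing, so $N^*\to M^*$ is a quotient of rank difference $d$. If level $j$ of $M\to N$ depends on $y$ via $A$, put $X=E\setminus(A\cup y)$: then $\delta^*(X)=d-j$ and $\delta^*(X\cup y)=d-j+1$. So level $j$ of $M\to N$ depends on $y$ if and only if level $d-j+1$ of $N^*\to M^*$ does. If this holds, the forward direction for $N^*\to M^*$ shows that its level $d-j$ depends on $y$, i.e. level $j+1$ of $M\to N$ does.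

**Step 3.** We conclude. Let $Y$ be the set of elements on which a level does not depend; by Step 2 it is the same for all levels. If $Y=\emptyset$, all $b_i>0$; if $Y\ne\emptyset$, all $b_i=0$. Let $Y\neq\emptyset$. For each $i$, $Y$ is the union of the components of $\hat M_i$ not containing $p$, so $\hat M_i$ is the direct sum of $\hat M_i|Y$ and a matroid containing $p$. Deleting or contracting $p$, we see that $Y$ is a separator of $M_{i-1}$ and of $M_i$, with $M_{i-1}|Y=\hat M_i|Y=M_i|Y$. Going through all $i$, $K=M|Y=N|Y$ is a common direct summand. Conversely, if $M$ and $N$ have a common summand $K$ on a nonempty set, then for $y$ in this set the increments of $r_M$ and $r_N$ from $A$ to $A\cup y$ are both those of $r_K$. So $\delta(A\cup y)=\delta(A)$ for all $A$, no level depends on $y$, and $Y\ne\emptyset$. $\blacksquare$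

### Uniform matroids and the constant: part (3)

Fix $d\ge3$ and $1<i<d$. For $U_{m,n}\to U_{m-d,n}$, (3.4) gives $b_i=\binom{n-1}{k}$ with $k=m-i$, and then $b_{i-1}=\binom{n-1}{k+1}$, $b_{i+1}=\binom{n-1}{k-1}$. Hence
$$\frac{b_i^2}{b_{i-1}b_{i+1}}=\frac{(k+1)(n-k)}{k\,(n-1-k)},$$
which tends to $1$ for $m=\lfloor n/2\rfloor$ and $n\to\infty$. So no constant larger than $1$ is possible. In particular ultra-log-concavity of order $d-1$, i.e. log-concavity of $b_i/\binom{d-1}{i-1}$, fails in general for $d\ge3$: it would require the ratio to be at least $\binom{d-1}{i-1}^2\big/\big(\binom{d-1}{i-2}\binom{d-1}{i}\big)=\frac{(d-i+1)\,i}{(i-1)(d-i)}>1$. $\blacksquare$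

### The polynomial $t_{M\to N}(0,0,z)$: part (4)

**Step 1.** We prove the identity. Since $r_M+r_N\equiv\delta\pmod2$ and $m=s+d$,
$$t_{M\to N}(0,0,z)=\sum_A(-1)^{s+|A|-\delta(A)}z^{d-\delta(A)}=(-1)^m\sum_A(-1)^{|A|}(-z)^{d-\delta(A)}.$$
Let $a_k=\sum_{d-\delta(A)=k}(-1)^{|A|}$ and $S_i=\sum_{k\le i-1}a_k$. By (3.3), $S_i=(-1)^{m-i+1}b_i$ for $1\le i\le d$; also $S_0=0$ and $S_{d+1}=\sum_A(-1)^{|A|}=0$. As $a_k=S_{k+1}-S_k$,
$$\sum_{k=0}^da_kw^k=(1-w)\sum_{i=1}^dS_iw^{i-1}=(1-w)\sum_{i=1}^d(-1)^{m-i+1}b_iw^{i-1}.$$
Put $w=-z$ and multiply by $(-1)^m$ to get $t_{M\to N}(0,0,z)=(1+z)\sum_{i=1}^db_iz^{i-1}$.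

**Step 2.** We check that the factor $1+z$ preserves log-concavity here. By (2), either all $b_i=0$, and there is nothing to prove, or $b_1,\dots,b_d>0$. In the second case put $b_0=b_{-1}=b_{d+1}=b_{d+2}=0$. The coefficient of $z^k$ is $c_k=b_k+b_{k+1}$ for $0\le k\le d$. For $1\le k\le d-1$, expanding gives
$$c_k^2-c_{k-1}c_{k+1}=(b_k^2-b_{k-1}b_{k+1})+(b_{k+1}^2-b_kb_{k+2})+(b_kb_{k+1}-b_{k-1}b_{k+2}).$$
The first two brackets are nonnegative by (1), trivially so when a zero value at the ends is involved. Multiplying $b_k^2\ge b_{k-1}b_{k+1}$ by $b_{k+1}^2\ge b_kb_{k+2}$ and dividing by $b_kb_{k+1}>0$ shows that the third is nonnegative. So the coefficients of $t_{M\to N}(0,0,z)$ are log-concave. $\blacksquare$
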